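# Homeomorphic self-affine tiling spaces that are not linearly conjugate

## 1. Dimension one, and what changes in dimension two

A tiling of $\mathbb R^d$ generates a compact space: take all its translates and close up. The group $\mathbb R^d$ acts on this space by translation. Suppose two such spaces are homeomorphic, with no assumption on how the homeomorphism treats the action. Must the two actions be the same after a linear change of coordinates in $\mathbb R^d$? For self-similar tilings this is a theorem of J. Kwapisz, recalled below. The question for self-affine tilings is posed in "Some aspects of rigidity for self-affine tilings" (http://math.tsukuba.ac.jp/ant/Sympo/tile11_abst/Solomyak.pdf). We shall see that the answer is yes for $d=1$ and no for every $d\ge2$.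

**Conventions.** A *prototile set* is a finite collection of compact sets in $\mathbb R^d$, each the closure of its interior, with connected interior; prototiles may carry labels. A *tiling* is a collection of translates of prototiles with union $\mathbb R^d$ and pairwise disjoint interiors; the *type* of a tile is the (labelled) prototile of which it is a translate. A *patch* is a finite set of tiles. All tilings have *finite patch complexity* (FPC): up to translation, for each $R$ there are finitely many patches of diameter at most $R$. We write $\mathcal T-g$ for the translate of $\mathcal T$ by $-g$. Two tilings *agree on* $B(0,R)$ if they have the same tiles, labels included, meeting $B(0,R)$. Convergence $\mathcal S^n\to\mathcal S$ means that there are $\varepsilon_n\to0$ and $R_n\to\infty$ such that $\mathcal S^n-\varepsilon_n$ and $\mathcal S$ agree on $B(0,R_n)$. The *tiling space* $X_{\mathcal T}$ is the closure of $\{\mathcal T-g:g\in\mathbb R^d\}$. A tiling is *aperiodic* if $\mathcal T-g=\mathcal T$ only for $g=0$.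

A tiling $\mathcal T$ is *self-affine with expansion $\phi$* if $\phi$ is a linear map with all eigenvalues of modulus $>1$ and, for every tile $T\in\mathcal T$, the set $\phi(T)$ is the union of the tiles of $\mathcal T$ it contains, in a way that depends only on the type of $T$. It is also assumed repetitive: every patch recurs, up to translation, in every ball of some fixed radius depending on the patch. It is *self-similar* if, in addition, $\phi$ is similar to a scalar multiple of an orthogonal transformation.

We use these textbook facts. The tiling space of an FPC tiling is compact and metrizable, and translation acts on it jointly continuously; $d(\cdot,\cdot)$ denotes a metric. Repetitivity of $\mathcal T$ is equivalent to *minimality* of $X_{\mathcal T}$, meaning that every orbit is dense. Moreover: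

- (T1) If $\xi_n,\xi_n'$ in a tiling space agree on $B(0,R_n)$ with $R_n\to\infty$, then $d(\xi_n,\xi'_n)\to0$.
- (T2) For all $R,\varepsilon>0$ there is $\delta>0$ such that $d(\xi,\xi')<\delta$ implies that $\xi-e$ and $\xi'$ agree on $B(0,R)$ for some $|e|<\varepsilon$.

Both follow from compactness. For (T1), otherwise along a subsequence $d(\xi_n,\xi_n')\ge\delta$ and $\xi_n\to\xi$. Then $\xi_n-\varepsilon_n$ agrees with $\xi$ on large balls, hence so does $\xi_n'-\varepsilon_n$, and $\xi_n'\to\xi$, a contradiction. For (T2), otherwise there are counterexamples with $d(\xi_n,\xi_n')\to0$, and along a subsequence both converge to one $\xi$. Then $\xi_n-a_n$ and $\xi_n'-b_n$ agree with $\xi$ on large balls, with $a_n,b_n\to0$, so $\xi_n-(a_n-b_n)$ and $\xi_n'$ agree on large balls, a contradiction.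

**Definition.** Tiling spaces $X,\widetilde X$ are *linearly conjugate* if there are a linear isomorphism $A$ of $\mathbb R^d$ and a homeomorphism $h:X\to\widetilde X$ with
$$h(\mathcal T-g)=h(\mathcal T)-Ag\qquad(\mathcal T\in X,\ g\in\mathbb R^d).$$
Inverses and compositions of such maps are again of this form, so this is an equivalence relation.

**Theorem (J. Kwapisz).** *If the tiling spaces of two self-similar aperiodic tilings of $\mathbb R^d$ are homeomorphic, then they are linearly conjugate.*

**Statement (Q) in dimension $d$.** *If the tiling spaces of two self-affine aperiodic tilings of $\mathbb R^d$ are homeomorphic, then they are linearly conjugate.*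

**Proposition (the case $d=1$).** *Statement (Q) holds in dimension $1$.*

**Proof.** A linear map of $\mathbb R$ is multiplication by some $\lambda$. It is expanding exactly when $|\lambda|>1$, and it equals $|\lambda|$ times the orthogonal map $\pm1$. So every self-affine tiling of $\mathbb R$ is self-similar, and Kwapisz's theorem applies. $\square$

What changes for $d=2$? An expansion can now stretch different directions at different rates, such as $\mathrm{diag}(5,3)$. This leaves room for curves that grow more slowly than linearly and are still compatible with the expansion: if $F(5u)=3F(u)$, the graph $y=F(u)$ is invariant under $\mathrm{diag}(5,3)$, although $F$ grows only like $|u|^{\log3/\log5}$. We shall shear a product tiling along such curves. With $\mathcal T_c$ ($c\in\mathbb R$) the tilings of $\mathbb R^2$ built in Section 4 and $X_c$ their tiling spaces, the results are as follows.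

**Theorem A.** *Every $\mathcal T_c$ is an FPC, repetitive, aperiodic self-affine tiling with expansion $\mathrm{diag}(5,3)$, and all $X_c$ are homeomorphic. If $c$ is irrational, there are no linear isomorphism $A$ and homeomorphism $h:X_0\to X_c$ with $h(\mathcal T-g)=h(\mathcal T)-Ag$. So (Q) is false in dimension $2$.*

**Theorem B.** *Statement (Q) holds in dimension $d$ if and only if $d=1$.*

**Theorem C.** *For all $c,c'\in\mathbb R$, the spaces $X_c$ and $X_{c'}$ are linearly conjugate if and only if $c'=\pm3^nc$ for some $n\in\mathbb Z$. Hence a single homeomorphism class of self-affine tiling spaces, all with expansion $\mathrm{diag}(5,3)$, contains continuum many linear conjugacy classes.*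

## 2. Two substitutions on the line

The two factors of the product come from
$$\sigma_1:\ a\mapsto aabaa,\quad b\mapsto bbabb;\qquad\qquad \sigma_2:\ 0\mapsto010,\quad 1\mapsto000 .$$
Let $w\in\{a,b\}^{\mathbb Z}$ and $x\in\{0,1\}^{\mathbb Z}$ be the bi-infinite fixed points with seeds $a.a$ and $0.0$ (the dot sits just before index $0$). They exist because $\sigma_1(a)$ begins and ends with $a$, and $\sigma_2(0)$ begins and ends with $0$. For instance $w_0w_1\cdots=aabaa\,aabaa\,bbabb\,aabaa\,aabaa\cdots$. Let $T_1,T_2$ be the tilings of $\mathbb R$ by unit intervals $[n,n+1]$ labelled $w_n$, respectively $x_n$, and let $\Omega_1,\Omega_2$ be their tiling spaces.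

Let $\Phi_1$ be "inflate by $5$ about $0$ and subdivide by $\sigma_1$", and $\Phi_2$ "inflate by $3$ about $0$ and subdivide by $\sigma_2$". Then $\Phi_iT_i=T_i$, and
$$\Phi_1(S-s)=\Phi_1(S)-5s,\qquad \Phi_2(S-s)=\Phi_2(S)-3s .$$
Each $\Phi_i$ is continuous: if $S^n-\varepsilon_n$ and $S$ agree on $B(0,R_n)$, their images agree on a ball of radius $5R_n$ or $3R_n$, and the translation becomes $5\varepsilon_n$ or $3\varepsilon_n$. Since $\Phi_i$ maps the orbit of $T_i$ onto itself, $\Phi_i(\Omega_i)$ lies in $\Omega_i$, is compact, and contains a dense orbit. So $\Phi_i(\Omega_i)=\Omega_i$.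

**Repetitivity.** The word $aa$ occurs in $\sigma_1^2(a)$ and in $\sigma_1^2(b)$ (which contains $\sigma_1(a)$), and $00$ occurs in $\sigma_2^2(0)=010000010$ and in $\sigma_2^2(1)=010010010$. Every finite word of $w$ lies in some $\sigma_1^n(aa)$, around the origin, hence in $\sigma_1^{n+2}$ of each letter. As $w$ is a concatenation of words $\sigma_1^{n+2}(a),\sigma_1^{n+2}(b)$, every finite word of $w$ occurs with bounded gaps. The same argument works for $x$. So $\Omega_1,\Omega_2$ are minimal. Note that $w$ contains $aa$, $bb$ and $ba$, and $x$ contains $00$ and the letter $1$.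

**Aperiodicity.** Put $m(a)=1$, $m(b)=-1$, extended additively to words. Then $m(\sigma_1(a))=4-1=3$, and in general
$$m(\sigma_1(u))=3\,m(u).$$
If $w$ had period $p\ge1$ with $M=m(w_0\cdots w_{p-1})$, then $m(w_0\cdots w_{N-1})=MN/p+O(1)$. For $N=5^n$ the left side is $m(\sigma_1^n(a))=3^n$. This forces $M=0$; then the sums are bounded, contradicting $3^n\to\infty$.

For $x$ we have $x_{3k}=x_{3k+2}=0$ and $x_{3k+1}=1-x_k$. Suppose $x$ is periodic with minimal period $p$. If $3\mid p$, then $x_k=1-x_{3k+1}$ shows that $p/3$ is a period, a contradiction. If $3\nmid p$, choose $i$ with $1+pi\equiv0\pmod 3$; then $x_1=x_{1+pi}=0$, but $x_1=1-x_0=1$.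

The vertex sets of $T_1,T_2$ are $\mathbb Z$, so a period of $T_i$ is an integer and a period of the word; hence $T_1,T_2$ are aperiodic. So is every $S\in\Omega_i$: if $S-t=S$, all translates of $S$ have period $t$, hence so does their limit $T_i$, and $t=0$.

**Vertex cosets.** The vertices of $S\in\Omega_i$ form a coset $s+\mathbb Z$. The *vertex-coset function* $\psi(S)=e^{-2\pi is}$ is continuous, and $\psi(S-t)=e^{2\pi it}\psi(S)$, since $S-t$ has coset $s-t+\mathbb Z$.

**Example (a homeomorphism that is not a linear conjugacy).** On $\Omega_1$ put $F(S)=\frac1{4\pi}\sin(2\pi s)$ with $s+\mathbb Z$ the vertex coset, and $h_0(S)=S-F(S)$. Along an orbit, $h_0$ sends $S-t$ to $S-(t+F(S-t))$, and $t\mapsto t+\frac1{4\pi}\sin(2\pi(s-t))$ has derivative at least $\frac12$. So $h_0$ permutes each orbit bijectively; it is a continuous bijection of a compact metric space, thus a homeomorphism. If $h_0(S-g)=h_0(S)-Ag$ held for all $g$, aperiodicity would give $g+F(S-g)-F(S)=Ag$. As $F$ is bounded, $A=1$, and $F$ would be constant on orbits, which is false. Thus (Q)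 asks for some linear conjugacy $h$, in general different from $h_0$.

## 3. Which shears of a product can matter

Start from the product tiling, with tiles $t_1\times t_2$ ($t_i\in T_i$), which is self-affine with expansion $\phi=\mathrm{diag}(5,3)$. Shear it by $H(u,y)=(u,y+F(u))$ with $F(0)=0$. The first thing to try is $F(u)=cu$. It achieves nothing: $H$ is then linear, and $\mathcal T\mapsto H(\mathcal T)$ is a linear conjugacy onto the new space with $A=H$.

To get a useful shear we make two demands. For finitely many prototiles, let $F(p+u)-F(p)=f_i(u)$ ($0\le u\le1$) depend only on the label $i$ of the tile $[p,p+1]$ of $T_1$. For self-affinity with the same $\phi$, let $H\phi=\phi H$, which says $F(5u)=3F(u)$. Put $m(i)=f_i(1)$. Then $F(n)$ is the sum of $m$ over the first $n$ letters, and $F(5u)=3F(u)$ requires $m(\sigma_1(u))=3m(u)$ for the words $u=w_0\cdots w_{n-1}$, hence for the letters: $4m(a)+m(b)=3m(a)$ and $m(a)+4m(b)=3m(b)$, so $m(b)=-m(a)$. The choice of $\sigma_1$ makes this possible.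

If the second direction expanded by $5$ as well, the demand would be $4m(a)+m(b)=5m(a)$, so $m(a)=m(b)$. The corresponding self-consistent profile, satisfying $f(u)=\frac15[k\,m(a)+f(5u-k)]$ on $[\frac k5,\frac{k+1}5]$, is the linear one $f(u)=m(a)u$, and the shear would again be linear. The unequal rates $5$ and $3$ are what allows a non-linear $F$ in this construction.

**Profile functions.** We now find $f_a,f_b$ with $f_i(0)=0$, $f_i(1)=m(i)$, where $m(a)=1$, $m(b)=-1$. On the complete metric space of pairs $(f_a,f_b)\in C([0,1])^2$ with these boundary values define, writing $\sigma_1(i)=i_0i_1i_2i_3i_4$,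
$$(Rf)_i(u)=\tfrac13\Big[\sum_{j<k}m(i_j)+f_{i_k}(5u-k)\Big],\qquad u\in[\tfrac k5,\tfrac{k+1}5].$$
At $u=\frac{k+1}5$ both adjacent formulas give $\frac13\sum_{j\le k}m(i_j)$, as $f_{i_k}(1)=m(i_k)$ and $f_{i_{k+1}}(0)=0$. So $(Rf)_i$ is well defined and continuous, $(Rf)_i(0)=0$ and $(Rf)_i(1)=\frac13m(\sigma_1(i))=m(i)$. Clearly $R$ contracts the sup metric by $\frac13$. Let $f=(f_a,f_b)$ be its fixed point. Since $\sigma_1$ commutes with the exchange $a\leftrightarrow b$ and $m$ changes sign under it, $(-f_b,-f_a)$ is also a fixed point of $R$ in the space; by uniqueness $f_b=-f_a$. The values of $f_a$ at $0,\frac15,\dots,1$ are $0,\frac13,\frac23,\frac13,\frac23,1$.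

**The functions $G_S$.** For $S\in\Omega_1$ let $G_S:\mathbb R\to\mathbb R$ be the unique continuous function with $G_S(0)=0$ and $G_S(u)-G_S(p)=f_i(u-p)$ on each tile $[p,p+1]$ of $S$ with label $i$. For example, $G_{T_1}$ at $0,1,\dots,5$ is $0,1,2,1,2,3$, and $G_{T_1}(25)=3+3-3+3+3=9$. Write $\|f\|=\max_i\sup|f_i|\ge1$ and $\gamma=\log3/\log5<1$. We need four properties.

First,
$$G_{S-s}(u)=G_S(u+s)-G_S(s).\tag{1}$$
The right side vanishes at $u=0$, and on the tile $[p-s,p+1-s]$ of $S-s$ its increment from $p-s$ to $u$ is $G_S(u+s)-G_S(p)=f_i(u-(p-s))$.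

Second,
$$G_{\Phi_1S}(5u)=3\,G_S(u).\tag{2}$$
On a tile $[p,p+1]$ of $S$ with label $i$, the tiles of $\Phi_1S$ in $[5p,5p+5]$ have labels $i_0,\dots,i_4$, so for $u-p\in[\frac k5,\frac{k+1}5]$
$$G_{\Phi_1S}(5u)-G_{\Phi_1S}(5p)=\sum_{j<k}m(i_j)+f_{i_k}(5(u-p)-k)=3f_i(u-p)=3\big(G_S(u)-G_S(p)\big),$$
using $Rf=f$. So the continuous function $G_{\Phi_1S}(5\,\cdot)-3G_S$ is constant on each tile, hence constant, and it vanishes at $0$.

Third, with $\omega$ a common modulus of continuity of $f_a,f_b$, uniformly in $S$,
$$|G_S(u)|\le(|u|+4)\|f\|,\qquad |G_S(s)|\le2\,\omega(|s|)\ \text{ for }|s|\le1.\tag{3}$$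
Between $0$ and $u$ there are at most $|u|$ full tiles, each contributing $\pm1$, and at most two partial tiles, each contributing at most $2\|f\|$. If $|s|\le1$, the open interval between $0$ and $s$ contains at most one vertex, so it is cut into at most two pieces, each contributing at most $\omega(|s|)$.

Fourth, let $g(s)=\sup_{S\in\Omega_1}|G_S(s)|$. Then
$$g(-s)=g(s),\qquad g(5s)=3g(s),\qquad L:=\limsup_{|s|\to\infty}\frac{g(s)}{|s|^\gamma}\in(0,\infty).\tag{4}$$
By (1), $G_{S+s}(s)=G_S(0)-G_S(-s)=-G_S(-s)$, and $S+s$ runs over $\Omega_1$ with $S$, so $g$ is even. By (2) and $\Phi_1(\Omega_1)=\Omega_1$, $g(5s)=\sup_S|G_{\Phi_1S}(5s)|=3g(s)$. As $5^\gamma=3$, the function $g(s)/|s|^\gamma$ is invariant under $s\mapsto5s$, so $L$ is its supremum over $1\le|s|\le5$. It is finite by (3), and it is at least $g(1)\ge|G_{T_1}(1)|=1$. In particular $G_S(s)=o(|s|)$ as $|s|\to\infty$, uniformly in $S$.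

## 4. The sheared tilings $\mathcal T_c$

For $c\in\mathbb R$, $S_1\in\Omega_1$, $S_2\in\Omega_2$, let $H_{S_1}(u,y)=(u,\,y+cG_{S_1}(u))$, a homeomorphism of $\mathbb R^2$, and put
$$S_1\star_cS_2=\{H_{S_1}(t_1\times t_2):t_1\in S_1,\ t_2\in S_2\},\quad\text{labelled by pairs of labels},\qquad \mathcal T_c=T_1\star_cT_2.$$
If $t_1=[p,p+1]$ has label $i$ and $t_2=[q,q+1]$ has label $j$, then $H_{S_1}(t_1\times t_2)=P_{ij}+(p,\,q+cG_{S_1}(p))$ with
$$P_{ij}=\{(u,y):0\le u\le1,\ cf_i(u)\le y\le cf_i(u)+1\},\quad\text{label }(i,j).$$
So there are four compact prototiles, each the image of a closed square under a homeomorphism of the plane; hence each is the closure of its interior, and its interior is connected. Since $H_{S_1}$ is a homeomorphism, $S_1\star_cS_2$ is a tiling. For $c=0$ the tiles are labelled unit squares.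

The formula that drives everything is
$$(S_1\star_cS_2)-(s,t)=(S_1-s)\star_c\big(S_2-(t-cG_{S_1}(s))\big).\tag{5}$$
To check it, take a point $(u,y+cG_{S_1}(u))$ of the left-hand tiling before translation and put $u'=u-s$. By (1), $G_{S_1}(u)=G_{S_1-s}(u')+G_{S_1}(s)$, so after translation the point is
$$\big(u',\ [\,y-(t-cG_{S_1}(s))\,]+cG_{S_1-s}(u')\big).$$
Hence $H_{S_1}(t_1\times t_2)-(s,t)=H_{S_1-s}\big((t_1-s)\times(t_2-(t-cG_{S_1}(s)))\big)$.

**Lemma 1.** *$\mathcal T_c$ is FPC, and it is subdivided under $\phi=\mathrm{diag}(5,3)$ as self-affinity requires.*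

**Proof.** *FPC.* The tile over $[p,p+1]\times[q,q+1]$ contains $H_{T_1}(p,q)=(p,q+cG_{T_1}(p))$. If two tiles with grid positions $(p,q),(p',q')$ lie in a patch of diameter at most $R$, then $|p-p'|\le R$ and, by (1) and (3), $|q-q'|\le R+|c||G_{T_1}(p)-G_{T_1}(p')|\le R+|c|(R+4)\|f\|$. So with $N=N(R)$ the patch is a subset of the $H_{T_1}$-image of an $N\times N$ grid block. Up to translation that image is determined by a word of $w$ and a word of $x$ of length $N$, and there are finitely many such pairs.

*Subdivision.* By (2) with $S=T_1=\Phi_1T_1$,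
$$\phi\circ H_{T_1}(u,y)=(5u,\,3y+3cG_{T_1}(u))=(5u,\,3y+cG_{T_1}(5u))=H_{T_1}\circ\phi(u,y).$$
So $\phi(H_{T_1}(t_1\times t_2))=H_{T_1}(5t_1\times3t_2)$ is the union of the tiles $H_{T_1}(t_1'\times t_2')$ with $t_1'\subset5t_1$, $t_2'\subset3t_2$, and these are exactly the tiles of $\mathcal T_c$ it contains. Let the original tile be $P_{ij}+v$ with $v=(p,q+cG_{T_1}(p))$, $\sigma_1(i)=i_0\cdots i_4$, $\sigma_2(j)=j_0j_1j_2$. Since $G_{T_1}(5p+k)=3G_{T_1}(p)+m(i_0\cdots i_{k-1})$, the tiles are
$$P_{i_kj_l}+\phi v+\big(k,\ l+c\,m(i_0\cdots i_{k-1})\big),\qquad0\le k\le4,\ 0\le l\le2.$$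
This depends only on the type $(i,j)$. $\square$

**Lemma 2.** *$(S_1,S_2)\mapsto S_1\star_cS_2$ is a homeomorphism $\Omega_1\times\Omega_2\to X_c:=X_{\mathcal T_c}$.*

**Proof.** *Injective.* Projecting the tiles to the first coordinate recovers $S_1$ with its labels; applying $H_{S_1}^{-1}$ then recovers $S_2$.

*Continuous.* Let $S_i^n\to S_i$, so that $S_1^n-s_n$, $S_2^n-t_n$ agree with $S_1,S_2$ on $[-R_n,R_n]$, with $s_n,t_n\to0$ and $R_n\to\infty$. By (5),
$$(S_1^n\star_cS_2^n)-(s_n,\,t_n+cG_{S_1^n}(s_n))=(S_1^n-s_n)\star_c(S_2^n-t_n),$$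
and the translation tends to $0$ by the second bound in (3). Also $G_{S_1^n-s_n}=G_{S_1}$ on all tiles meeting $[-R_n,R_n]$, because both vanish at $0$ and the tiles are the same. If a tile $H(t_1\times t_2)$ of either tiling meets $B(0,r)$, then by (3) $t_1$ meets $[-r,r]$ and $t_2$ meets the interval $|y|\le r+|c|(r+4)\|f\|$. So the right side agrees with $S_1\star_cS_2$ on $B(0,r)$ as soon as $R_n\ge r+|c|(r+4)\|f\|$.

*Image.* In (5) with $S_i=T_i$, for fixed $s$ the number $t'=t-cG_{T_1}(s)$ takes all real values as $t$ does. So the orbit of $\mathcal T_c$ is $\{(T_1-s)\star_c(T_2-t'):s,t'\in\mathbb R\}$, the image of a dense subset of $\Omega_1\times\Omega_2$. By continuity the image of $\Omega_1\times\Omega_2$ lies in the closure $X_c$; it is compact and contains the orbit, so it equals $X_c$. A continuous bijection from a compact space onto a Hausdorff space is a homeomorphism. $\square$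

**Lemma 3.** *$\mathcal T_c$ is repetitive and aperiodic; with Lemma 1 it is a self-affine tiling with expansion $\mathrm{diag}(5,3)$.*

**Proof.** By (5) the orbit of $S_1\star_cS_2$ is $\{(S_1-s)\star_c(S_2-t')\}$, the image of a product of two dense orbits, so it is dense. Thus $X_c$ is minimal and $\mathcal T_c$ is repetitive. If $\mathcal T_c-(s,t)=\mathcal T_c$, then by (5) and injectivity $T_1-s=T_1$, so $s=0$; since $G_{T_1}(0)=0$, then $T_2-t=T_2$ and $t=0$. $\square$

By Lemma 2, $S_1\star_0S_2\mapsto S_1\star_cS_2$ is a homeomorphism $X_0\to X_c$. The first sentence of Theorem A is proved.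

**Remark (a shear that could be undone).** Suppose there were a continuous $\rho:\Omega_1\to\mathbb R$ with $\rho(S-s)=\rho(S)-cG_S(s)$. Then $h(S_1\star_0S_2)=S_1\star_c(S_2-\rho(S_1))$ would be a linear conjugacy with $A=I$. Indeed, by (5),
$$h(S_1\star_0S_2)-(s,t)=(S_1-s)\star_c\big(S_2-\rho(S_1)-t+cG_{S_1}(s)\big)=(S_1-s)\star_c\big(S_2-t-\rho(S_1-s)\big),$$
which is $h\big((S_1\star_0S_2)-(s,t)\big)$; bijectivity and continuity are clear. Such a $\rho$ would be bounded, while $G_{T_1}(5^n)=3^n$, so for $c\ne0$ there is none. This excludes one form of $h$. Excluding all of them is the work of the remaining sections.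

## 5. Eigenvalues and irrational shears

We need a property preserved by linear conjugacy but not by homeomorphism. The first candidate is the set of eigenvalues.

**Definition.** $k\in\mathbb R^d$ is an *eigenvalue* of a tiling space $X\subset\{\text{tilings of }\mathbb R^d\}$ if there is a continuous $\chi:X\to S^1$ with $\chi(\mathcal S-g)=e^{2\pi ik\cdot g}\chi(\mathcal S)$. For example, the vertex-coset function shows that $1$ is an eigenvalue of $\Omega_1$ and of $\Omega_2$. Products and conjugates of such $\chi$ show that the eigenvalues form a group.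

**Lemma 4.** *Let $\mathcal T$ be self-affine with expansion $\phi$, let $k$ be an eigenvalue of $X_{\mathcal T}$, and let $t,\ t+v\in\mathcal T$ be tiles of the same type. Then $k\cdot\phi^nv\to0$ in $\mathbb R/\mathbb Z$.*

**Proof.** By induction on $n$, the patch of $\mathcal T$ filling $\phi^n(t+v)$ is the translate by $\phi^nv$ of the patch filling $\phi^n(t)$. For the induction step, apply the substitution rule to each tile $T'$ of the second patch and to the tile $T'+\phi^nv$ of the same type. Let $B(z,\varepsilon)\subset t$. Then $\mathcal T-\phi^nz$ and $\mathcal T-\phi^nz-\phi^nv$ contain the same patch filling $\phi^n(t-z)\supset\phi^nB(0,\varepsilon)$. Since $\|\phi^{-n}\|\to0$, these sets contain balls about $0$ of radii tending to infinity; tile diameters are bounded, so the two tilings agree on balls of radii tending to infinity. By (T1) their distance tends to $0$, and by uniform continuity of $\chi$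
$$|e^{2\pi ik\cdot\phi^nv}-1|=|\chi(\mathcal T-\phi^nz-\phi^nv)-\chi(\mathcal T-\phi^nz)|\to0.\qquad\square$$

**Lemma 5.** *If $b\in\{3,5\}$ and $b^ny\to0$ in $\mathbb R/\mathbb Z$, then $y\in\mathbb Z[1/b]$.*

**Proof.** Let $\|\cdot\|$ be the distance to $\mathbb Z$. For $n\ge N$ we have $\|b^ny\|<\frac1{2b}$, and then $\|b^{n+1}y\|=b\|b^ny\|$. So $\|b^{N+j}y\|=b^j\|b^Ny\|$, which can tend to $0$ only if $\|b^Ny\|=0$, that is, $b^Ny\in\mathbb Z$. $\square$

**Lemma 6.** *If $c$ is irrational, every eigenvalue $k=(k_1,k_2)$ of $X_c$ has $k_2=0$.*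

**Proof.** The tile over $[p,p+1]\times[q,q+1]$ has position $(p,q+cG_{T_1}(p))$. As $x$ contains $00$, the vector $(0,1)$ is a difference of positions of two tiles of the same type. As $w$ contains $aa$ and $bb$, and $G_{T_1}$ increases by $f_a(1)=1$ over an $a$ and by $f_b(1)=-1$ over a $b$, so are $(1,c)$ and $(1,-c)$. By Lemma 4, in $\mathbb R/\mathbb Z$,
$$3^nk_2\to0,\qquad 5^nk_1+3^nck_2\to0,\qquad5^nk_1-3^nck_2\to0 .$$
Subtracting the last two, $3^n\cdot2ck_2\to0$. By Lemma 5 both $k_2$ and $2ck_2$ lie in $\mathbb Z[1/3]\subset\mathbb Q$. If $k_2\ne0$, then $c=2ck_2/(2k_2)$ would be rational. $\square$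

**Proof of Theorem A.** It remains to rule out a linear conjugacy when $c$ is irrational. On $X_0$ let $\psi_j(S_1\star_0S_2)=e^{-2\pi is_j}$, where $s_j+\mathbb Z$ is the vertex coset of $S_j$. By Lemma 2 these functions are continuous, and by (5) with $c=0$ they satisfy $\psi_j(\mathcal S-g)=e^{2\pi ig_j}\psi_j(\mathcal S)$. Suppose $h:X_0\to X_c$ is a homeomorphism with $h(\mathcal T-g)=h(\mathcal T)-Ag$. Then $h^{-1}(\mathcal S-g)=h^{-1}(\mathcal S)-A^{-1}g$, so
$$\psi_j\circ h^{-1}(\mathcal S-g)=e^{2\pi i(A^{-1}g)_j}\,\psi_j\circ h^{-1}(\mathcal S),\qquad (A^{-1}g)_j=\big((A^{-1})^{\mathsf T}e_j\big)\cdot g .$$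
So $(A^{-1})^{\mathsf T}e_1$ and $(A^{-1})^{\mathsf T}e_2$ are two linearly independent eigenvalues of $X_c$, contradicting Lemma 6. $\blacksquare$

For instance, $\mathcal T_0$ and $\mathcal T_{\sqrt2}$ have homeomorphic tiling spaces that are not linearly conjugate.

## 6. Every dimension $d\ge2$

**Proof of Theorem B.** The case $d=1$ is the Proposition of Section 1. Let $d\ge2$, and let $\mathcal T_c^{(d)}$ be the tiling of $\mathbb R^2\times\mathbb R^{d-2}$ by all products of a tile of $\mathcal T_c$ with tiles of $d-2$ copies of $T_2$, labelled by tuples of labels.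

**Step 1: hypotheses.** We check that $\mathcal T_c^{(d)}$ is as required. It is subdivided under $\mathrm{diag}(5,3,\dots,3)$ factor by factor, by a rule depending only on types. It is FPC: the projections of a patch of diameter at most $R$ to the factors are patches of diameter at most $R$, of which there are finitely many up to translation; the product of these projections is determined up to translation by them, and the patch is a subset of it. It is aperiodic because each factor is.

Its tiling space is $X_c\times\Omega_2^{d-2}$ with the product action. The map sending $(\xi,S_3,\dots,S_d)$ to the product tiling is injective, since projections recover the factors. It is continuous, since if each factor, after a small translation, agrees with its limit on a large ball, so does the product. It maps the dense product of orbits onto the orbit of $\mathcal T_c^{(d)}$, so as in Lemma 2 it is a homeomorphism onto the tiling space. Orbits of the product action are products of orbits, hence dense. So the space is minimal and $\mathcal T^{(d)}_c$ is repetitive.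

**Step 2: comparison of $c=0$ and $c=\sqrt2$.** The two spaces are homeomorphic by Lemma 2. For $c=0$ the $d$ vertex-coset functions make $e_1,\dots,e_d$ eigenvalues. For $c=\sqrt2$, the vectors $(0,1,0,\dots,0)$ and $(1,\pm c,0,\dots,0)$ are differences of positions of tiles of the same type (keep the last $d-2$ factors fixed). Lemma 4 gives the same three limits as in the proof of Lemma 6, so every eigenvalue has $k_2=0$. A linear conjugacy with matrix $A$ would, as in the proof of Theorem A, make $(A^{-1})^{\mathsf T}e_1,\dots,(A^{-1})^{\mathsf T}e_d$ linearly independent eigenvalues in the hyperplane $\{k_2=0\}$, a contradiction. $\blacksquare$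

## 7. Where eigenvalues stop distinguishing the $X_c$

Can eigenvalues also decide which $X_c,X_{c'}$ are linearly conjugate? The substitution maps must first be shown to be invertible.

**Lemma 7.** *$\Phi_1$ and $\Phi_2$ are homeomorphisms of $\Omega_1$, $\Omega_2$. The eigenvalue groups of $\Omega_1$ and $\Omega_2$ are $\mathbb Z[1/5]$ and $\mathbb Z[1/3]$. If $\eta$ is a homeomorphism of $\Omega_1$ with $\eta(S-s)=\eta(S)-\alpha s$, then $\alpha=\pm5^i$ with $i\in\mathbb Z$; likewise for $\Omega_2$, $\alpha=\pm3^k$ with $k\in\mathbb Z$.*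

**Proof.** *Injectivity of the substitutions.* The maps are continuous and onto, so injectivity suffices. In $\Phi_2(S)$ the label $1$ occurs (by minimality), and only in the middle of $3$-blocks. So the block structure is determined by $\Phi_2(S)$, and the middle labels then determine $S$. In $\Phi_1(S)$ the labels $z_n$ form $5$-blocks $ii\bar\imath ii$, where $\bar\imath$ is the other letter. Index so that blocks start at the positions $5k$; then $z_{5k}=z_{5k+1}=z_{5k+3}=z_{5k+4}\ne z_{5k+2}$. Suppose blocks of a second such structure start at $5k+r$ with $r\in\{1,2,3,4\}$. The first two, and the last two, labels of each of its blocks are equal. So $r=1$ gives $z_1=z_2$, $r=2$ gives $z_2=z_3$, $r=3$ gives $z_6=z_7$, and $r=4$ gives $z_7=z_8$. Each contradicts the first structure. So the block structure is determined, and hence so is $S$.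

*Eigenvalues.* $T_1$ is self-affine with expansion $5$, and $aa$ occurs in $w$, so Lemma 4 with $v=1$ gives $5^nk\to0$ for every eigenvalue $k$ of $\Omega_1$; thus $k\in\mathbb Z[1/5]$ by Lemma 5. Conversely $\Phi_1^{-n}(S-s)=\Phi_1^{-n}(S)-5^{-n}s$, so $\psi\circ\Phi_1^{-n}$ has eigenvalue $5^{-n}$, and these generate $\mathbb Z[1/5]$. For $\Omega_2$ use $00$ in $x$ and $\Phi_2$.

*Scaling factors.* Let $E=\mathbb Z[1/5]$. First, $\alpha\ne0$, as $\eta$ is injective and $\Omega_1$ is aperiodic. If $\chi$ has eigenvalue $k$, then $\chi\circ\eta$ has eigenvalue $\alpha k$, so $\alpha E\subset E$; using $\eta^{-1}$, $\alpha^{-1}E\subset E$. So $\alpha$ and $1/\alpha$ lie in $\mathbb Z[1/5]$, that is, $\alpha=\pm5^i$. The case of $\Omega_2$ is identical. $\square$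

For irrational $c$ the eigenvalue group of $X_c$ is $\mathbb Z[1/5]\times\{0\}$. By Lemma 6, $k_2=0$; then $5^nk_1\to0$ and $k_1\in\mathbb Z[1/5]$; conversely $S_1\star_cS_2\mapsto\psi(\Phi_1^{-n}S_1)$ has eigenvalue $(5^{-n},0)$. So the eigenvalue group is the same for all irrational $c$. For integer $c$ the argument of Lemma 6 fails already against $c'=0$. The corners $(p,\,q+cG_{S_1}(p))$ of the tiles of $S_1\star_cS_2$ all lie in one coset of $\mathbb Z^2$, as $G_{S_1}$ changes by $\pm1$ from vertex to vertex. The two coordinates of that coset give eigenvalues $e_1,e_2$ of $X_c$, so there are two independent eigenvalues, as in $X_0$.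

What differs between the $X_c$ is the size of the shear $cG$ at large scales. The number $L$ in (4) lets us measure it, provided a linear conjugacy is rigid enough to respect the two directions. First we see which $c$ cannot be separated.

**Proposition 8 (sufficiency in Theorem C).** *If $c'=\pm3^nc$ with $n\in\mathbb Z$, then $X_c$ and $X_{c'}$ are linearly conjugate.*

**Proof.** It suffices to treat $c'=-c$ and $c'=3c$, and then compose these maps and their inverses.

*$c'=-c$.* Let $\bar S$ be $S$ with $a,b$ exchanged. The tiling $\bar T_1$ is the $\Phi_1$-fixed tiling with seed $b.b$. Since $bb$ occurs in $w$, take a vertex $z$ of $T_1$ between two labels $b$; then $\Phi_1^n(T_1-z)$ agrees with $\bar T_1$ on $[-5^n,5^n]$, so $\Phi_1^n(T_1-z)\to\bar T_1$ and $\bar T_1\in\Omega_1$. The exchange is continuous and commutes with translations, so it maps $\Omega_1$ into $\Omega_1$; being an involution, it is a homeomorphism. As $f_b=-f_a$, $G_{\bar S}=-G_S$. By (5),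
$$(\bar S_1\star_{-c}S_2)-(s,t)=(\bar S_1-s)\star_{-c}\big(S_2-(t+cG_{\bar S_1}(s))\big)=\overline{(S_1-s)}\star_{-c}\big(S_2-(t-cG_{S_1}(s))\big),$$
so $S_1\star_cS_2\mapsto\bar S_1\star_{-c}S_2$ is a linear conjugacy with $A=I$.

*$c'=3c$.* The map $S_1\star_cS_2\mapsto S_1\star_{3c}\Phi_2(S_2)$ is a homeomorphism $X_c\to X_{3c}$ by Lemmas 2 and 7. It sends $(S_1\star_cS_2)-(s,t)$ to
$$(S_1-s)\star_{3c}\big(\Phi_2(S_2)-(3t-3cG_{S_1}(s))\big)=\big(S_1\star_{3c}\Phi_2(S_2)\big)-(s,3t),$$
so it is a linear conjugacy with $A=\mathrm{diag}(1,3)$. $\square$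

## 8. Asymptotic pairs in $\Omega_1$ and $\Omega_2$

To control an arbitrary $h$ we look for points it must send to special points. Pairs of tilings whose translates approach each other are such points, as uniformly continuous maps preserve them.

**Definition.** Distinct $S,S'\in\Omega_j$ are *right asymptotic* (*left asymptotic*) if $d(S-t,S'-t)\to0$ as $t\to+\infty$ ($t\to-\infty$), and *asymptotic* if they are right or left asymptotic.

Let $S,S'$ be asymptotic. We have $|\psi(S)-\psi(S')|=|\psi(S-t)-\psi(S'-t)|$ for all $t$, and the right side tends to $0$ as $t\to+\infty$ or $t\to-\infty$. So $S,S'$ have the same vertex coset. By (T2), for $t$ far out, $S-t-e$ and $S'-t$ agree on a large ball with $|e|<\frac12$. Comparing vertices, $e\in\mathbb Z$, so $e=0$. Hence $S$ and $S'$ have the same tiles on a right (left) ray. Conversely, distinct tilings with the same tiles on a right (left) ray are right (left) asymptotic by (T1). Let $D(S,S')$ be the set of left endpoints of tiles where the labels differ; it is nonempty. Finally, $\Phi_j^{-n}$ is uniformly continuous,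 injective, and rescales translations by a positive factor, so it maps right (left) asymptotic pairs to right (left) asymptotic pairs.

**Lemma 9.** *(a) No pair in $\Omega_1$ is both right and left asymptotic.*
*(b) There is $T_1'\in\Omega_1$ such that $T_1,T_1'$ are right asymptotic.*
*(c) There are $P^0,P^1\in\Omega_2$, in different $\mathbb R$-orbits, which are right and left asymptotic, and every asymptotic pair in $\Omega_2$ is $\{P^0-t,P^1-t\}$ for some $t\in\mathbb R$.*

**Proof.** (a) For such a pair $D(S,S')$ is finite and nonempty. The words $\sigma_1(a),\sigma_1(b)$ differ at all five places, so $|D(\Phi_1S,\Phi_1S')|=5|D(S,S')|$. The pairs $\Phi_1^{-n}S,\Phi_1^{-n}S'$ are again right and left asymptotic, so $|D(S,S')|=5^n|D(\Phi_1^{-n}S,\Phi_1^{-n}S')|$ is divisible by $5^n$ for all $n$, a contradiction.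

(b) Let $T_1'$ be the $\Phi_1$-fixed tiling with seed $b.a$. Take a vertex $z$ of $T_1$ between labels $b$ (left) and $a$ (right). Then $\Phi_1^n(T_1-z)$ agrees with $T_1'$ on $[-5^n,5^n]$, so $\Phi_1^n(T_1-z)\to T_1'$ and $T_1'\in\Omega_1$. The tilings $T_1$ and $T_1'$ have the same tiles in $[0,\infty)$ and differ on $[-1,0]$.

(c) Let $S,S'\in\Omega_2$ be asymptotic, and put $S_n=\Phi_2^{-n}S$, $S_n'=\Phi_2^{-n}S'$. The words $\sigma_2(0),\sigma_2(1)$ differ exactly in the middle, so $D(\Phi_2U,\Phi_2U')=3D(U,U')+1$ for tilings with a common vertex coset. Hence $D(S,S')=3^nD(S_n,S_n')+\frac{3^n-1}2$, and all differences of elements of $D(S,S')$ are divisible by $3^n$ for every $n$. So $D(S,S')=\{p\}$, $D(S_n,S_n')=\{p_n\}$, and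
$$p+\tfrac12=3^n\big(p_n+\tfrac12\big).$$
Translating $S,S'$ by $-(p+\frac12)$ translates $S_n,S_n'$ by $-(p_n+\frac12)$, so we may assume $p=p_n=-\frac12$ for all $n$. Then all these tilings have tiles centered at the integers. Let $y_q^{(n)}$ be the label in $S_n$ of the tile centered at $q\in\mathbb Z$. Since $S_n=\Phi_2S_{n+1}$, the tile of $S_{n+1}$ centered at $q$ is inflated to the block centered at $3q$, and
$$y^{(n)}_{3q\pm1}=0,\qquad y^{(n)}_{3q}=1-y^{(n+1)}_q .$$
So for $q=3^ju\ne0$ with $3\nmid u$, the label $y^{(0)}_q$ is $0$ if $j$ is even and $1$ if $j$ is odd. The same holds for $S'$. Thus $S,S'$ are the two tilings $P^0,P^1$ with these labels off the center and center label $0$, respectively $1$.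

*Both lie in $\Omega_2$.* Let $z_i$ be the center of a tile of $T_2$ with label $i$. Applying $\Phi_2$ flips the label of the tile centered at $0$, so $\Phi_2^{2n}(T_2-z_i)$ has center label $i$. For $0<|q|<3^{2n}/2$ we have $q=3^ju$ with $3\nmid u$ and $j<2n$, and the recursion gives the label of $P^i$ at $q$. So $\Phi_2^{2n}(T_2-z_i)\to P^i$. As $P^0,P^1$ differ only at the center tile, they are right and left asymptotic.

*Different orbits.* If $P^1=P^0-t$, then $t\ne0$, and $P^0,P^0-t$ have the same tiles on a right ray. Let $Q\in\Omega_2$ be a limit of $P^0-s_n$ with $s_n\to+\infty$. Then $P^0-t-s_n\to Q-t$, while $d(P^0-s_n,P^0-t-s_n)\to0$ by (T1). So $Q-t=Q$, contradicting aperiodicity. $\square$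

## 9. A linear conjugacy $X_c\to X_{c'}$ must be diagonal

**Proposition 10 (necessity in Theorem C).** *If $X_c$ and $X_{c'}$ are linearly conjugate, then $c'=\pm3^nc$ for some $n\in\mathbb Z$.*

Let $h:X_c\to X_{c'}$ be a linear conjugacy with matrix $A=(A_{ij})$. By Lemma 2, every point of $X_{c'}$ has an $\Omega_1$-coordinate and an $\Omega_2$-coordinate, both continuous. For $\xi\ne\xi'$ in $X_c$ or in $X_{c'}$ let
$$V(\xi,\xi')=\{v\ne0:\ d(\xi-tv,\xi'-tv)\to0\ \text{as}\ t\to+\infty\}.$$
Since $h(\xi-tv)=h\xi-tAv$ and $h^{\pm1}$ are uniformly continuous, $V(h\xi,h\xi')=A\,V(\xi,\xi')$. Let $\ell_1=\mathbb Re_1$.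

**Step 1: the orbit of $P^0$ is respected.** *For every $S\in\Omega_1$,*
$$h(S\star_cP^0)=\eta(S)\star_{c'}\big(P^{\varepsilon(S)}-\tau(S)\big)$$
*with unique $\eta(S)\in\Omega_1$, $\varepsilon(S)\in\{0,1\}$, $\tau(S)\in\mathbb R$.* For uniqueness: the two coordinates are determined by Lemma 2; then $\varepsilon$ is determined because $P^0,P^1$ lie in different orbits, and $\tau$ because $P^\varepsilon$ is aperiodic.

For existence, let $\xi=S\star_cP^0$ and $\xi'=S\star_cP^1$. If $v_2\ne0$, then by (5)
$$\xi-tv=(S-tv_1)\star_c(P^0-r(t)),\qquad \xi'-tv=(S-tv_1)\star_c(P^1-r(t)),\qquad r(t)=tv_2-cG_S(tv_1).$$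
Since $G_S$ is sublinear by (4), $r(t)\to+\infty$ or $-\infty$ as $t\to+\infty$, so $d(P^0-r(t),P^1-r(t))\to0$. By uniform continuity of $\star_c$, $v\in V(\xi,\xi')$. So $V(\xi,\xi')\supset\mathbb R^2\setminus\ell_1$, and hence $V(h\xi,h\xi')\supset\mathbb R^2\setminus A\ell_1$. Write $h\xi=R_1\star_{c'}R_2$ and $h\xi'=R_1'\star_{c'}R_2'$.

Suppose $R_1\ne R_1'$. Take $v\notin A\ell_1$ with $v_1\ne0$. Both $v$ and $-v$ are in $V(h\xi,h\xi')$. By (5) and Lemma 2, looking at $\Omega_1$-coordinates, $d(R_1\mp tv_1,R_1'\mp tv_1)\to0$ as $t\to+\infty$ for both signs. So $R_1,R_1'$ are right and left asymptotic, contradicting Lemma 9(a).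

So $R_1=R_1'$, and $R_2\ne R_2'$. Take $v\notin A\ell_1$ with $v_2\ne0$. As $R_1=R_1'$, the $\Omega_2$-coordinates of $h\xi-tv$ and $h\xi'-tv$ are $R_2-r(t)$ and $R_2'-r(t)$ with the same $r(t)=tv_2-c'G_{R_1}(tv_1)$, and $d(R_2-r(t),R_2'-r(t))\to0$. This $r$ is continuous and tends to $+\infty$ or to $-\infty$, so it runs through a ray, and $R_2,R_2'$ are asymptotic. By Lemma 9(c), $R_2$ is $P^0-\tau$ or $P^1-\tau$ for some $\tau$.

**Step 2: regularity.** *$\tau$ is bounded, $\eta$ and $\tau$ are continuous, and $\varepsilon$ is constant.* First we find how these quantities change along orbits. By (5), $(S-s)\star_cP^0=(S\star_cP^0)-(s,cG_S(s))$. Put $(\alpha,\beta)^{\mathsf T}=A\,(s,cG_S(s))^{\mathsf T}$. Applying $h$, and (5) in $X_{c'}$,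
$$h\big((S-s)\star_cP^0\big)=\big(\eta(S)-\alpha\big)\star_{c'}\big(P^{\varepsilon(S)}-\tau(S)-\beta+c'G_{\eta(S)}(\alpha)\big).$$
By uniqueness,
$$\eta(S-s)=\eta(S)-\alpha,\qquad\varepsilon(S-s)=\varepsilon(S),\qquad\tau(S-s)=\tau(S)+\beta-c'G_{\eta(S)}(\alpha).\tag{6}$$

*Boundedness.* Let $E_N=\{S\in\Omega_1:|\tau(S)|\le N\}$. It is the preimage of the compact set $\{P^\varepsilon-\tau:\varepsilon\in\{0,1\},\,|\tau|\le N\}$ under the continuous map sending $S$ to the $\Omega_2$-coordinate of $h(S\star_cP^0)$, so it is closed. The sets $E_N$ ($N\in\mathbb N$) cover $\Omega_1$. By Baire's theorem some $E_N$ contains a nonempty open set $U$. By minimality the sets $\{S:S-s\in U\}$, $s\in\mathbb R$, cover $\Omega_1$; by compactness finitely many suffice, so there is $s_0$ such that every $S$ has $S-s\in U$ for some $|s|\le s_0$. By (3), $\alpha$, $\beta$ and $G_{\eta(S)}(\alpha)$ are bounded uniformly in $S\in\Omega_1$ and $|s|\le s_0$, so by (6) is $|\tau(S-s)-\tau(S)|$. Since $|\tau|\le N$ on $U$, there is $N'$ with $|\tau|\le N'$ on $\Omega_1$.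

*Continuity.* The sets $\{P^\varepsilon-\tau:|\tau|\le N'\}$, $\varepsilon=0,1$, are compact and disjoint, and $\tau\mapsto P^\varepsilon-\tau$ is a continuous injection of $[-N',N']$, hence a homeomorphism onto its image. The $\Omega_2$-coordinate of $h(S\star_cP^0)$ is continuous in $S$ and lies in their union. So $\varepsilon$ is locally constant and $\tau$ is continuous. $\Omega_1$ is connected, as the closure of an orbit, which is a continuous image of $\mathbb R$; so $\varepsilon$ is constant. Finally, $\eta$ is continuous by Lemma 2.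

**Step 3: $A_{21}=0$ and $\eta$ is onto.** Boundedness of $\tau$ limits the drift in (6). For fixed $S$, $\beta-c'G_{\eta(S)}(\alpha)=\tau(S-s)-\tau(S)$ is bounded in $s$. As $|s|\to\infty$,
$$\alpha=A_{11}s+A_{12}cG_S(s)=O(|s|),\qquad\beta=A_{21}s+A_{22}cG_S(s)=A_{21}s+o(|s|).$$
By the uniform sublinearity in (4) and local boundedness, for each $\delta>0$ there is $C_\delta$ with $|G_R(u)|\le\delta|u|+C_\delta$ for all $R\in\Omega_1$, $u\in\mathbb R$; so $G_{\eta(S)}(\alpha)=o(|s|)$. Hence $A_{21}=0$. As $A$ is invertible, $A_{11}A_{22}\ne0$. Then $\alpha$ is continuous in $s$ and equals $A_{11}s+o(|s|)$ with $A_{11}\ne0$, so it takes all real values. By (6) the compact set $\eta(\Omega_1)$ contains a full orbit, so $\eta(\Omega_1)=\Omega_1$ by minimality.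

**Step 4: $A_{12}=0$.** If not, moving in the second direction in $X_c$ would move the first coordinate in $X_{c'}$, and a return of $P^0$ would force a simultaneous return of every point of $\Omega_1$. Suppose $A_{12}\ne0$. The set of limit points of $P^0-t$ as $t\to+\infty$ (or $t\to-\infty$) is nonempty, closed and invariant, hence all of $\Omega_2$. So, choosing the sign suitably, there are $t_n$ with $P^0-t_n\to P^0$ and $u_n:=A_{12}t_n\to+\infty$. For $S\in\Omega_1$, as $G_S(0)=0$, (5) gives $S\star_c(P^0-t_n)=(S\star_cP^0)-(0,t_n)$, so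
$$h\big(S\star_c(P^0-t_n)\big)=h(S\star_cP^0)-(A_{12}t_n,\,A_{22}t_n).$$
This has $\Omega_1$-coordinate $\eta(S)-u_n$, and it converges to $h(S\star_cP^0)$. So $\eta(S)-u_n\to\eta(S)$. As $\eta$ is onto, $R-u_n\to R$ for all $R\in\Omega_1$. But for the pair of Lemma 9(b), $d(T_1-u_n,T_1'-u_n)\to0$, so $T_1=T_1'$, a contradiction.

**Step 5: $A_{11}=\pm5^i$ and $A_{22}=\pm3^k$ with $i,k\in\mathbb Z$.** We extract a self-homeomorphism of each factor and apply Lemma 7. Now $A$ is diagonal, and by (5)
$$h\big(S\star_c(P^0-t)\big)=\eta(S)\star_{c'}\big(P^\varepsilon-\tau(S)-A_{22}t\big)\qquad(t\in\mathbb R).$$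
Taking closures over $t\in\mathbb R$ (the orbits of $P^0$ and $P^\varepsilon$ are dense and $A_{22}\ne0$), $h$ maps $\{S\}\star_c\Omega_2$ onto $\{\eta(S)\}\star_{c'}\Omega_2$. If $\eta(S)=\eta(S')$, then $\{S\}\star_c\Omega_2$ and $\{S'\}\star_c\Omega_2$ have the same image under the injective map $h$, so $S=S'$. Thus $\eta$ is a continuous bijection of a compact metric space, hence a homeomorphism, and by (6), with $\alpha=A_{11}s$, $\eta(S-s)=\eta(S)-A_{11}s$. For fixed $S$, writing $h(S\star_cS_2)=\eta(S)\star_{c'}\zeta(S_2)$ defines a homeomorphism $\zeta$ of $\Omega_2$. Translating by $(0,t)$ gives $\zeta(S_2-t)=\zeta(S_2)-A_{22}t$. Lemma 7 gives the claim.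

**Step 6: comparing the growth of the two shears.** With $A_{21}=A_{12}=0$ we have $\alpha=A_{11}s$ and $\beta=A_{22}cG_S(s)$, so (6) says that for all $S\in\Omega_1$, $s\in\mathbb R$,
$$\big|A_{22}\,c\,G_S(s)-c'\,G_{\eta(S)}(A_{11}s)\big|=|\tau(S-s)-\tau(S)|\le2\sup|\tau|.$$
Take suprema over $S$; since $\eta$ is onto, $\sup_S|G_{\eta(S)}(A_{11}s)|=g(A_{11}s)$, and
$$\Big||A_{22}c|\,g(s)-|c'|\,g(A_{11}s)\Big|\le2\sup|\tau|.$$
Divide by $|s|^\gamma$ and take $\limsup$ as $|s|\to\infty$. The difference of the two quotients tends to $0$, and $\limsup g(A_{11}s)/|s|^\gamma=|A_{11}|^\gamma L$, so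
$$|A_{22}|\,|c|\,L=|c'|\,|A_{11}|^\gamma L.$$
Here $0<L<\infty$ by (4), $|A_{22}|=3^k$, and $|A_{11}|^\gamma=5^{i\gamma}=3^i$. Hence $3^k|c|=3^i|c'|$, that is, $c'=\pm3^{k-i}c$. $\square$

**Proof of Theorem C.** The equivalence is Propositions 8 and 10. By Lemma 2 all $X_c$ are homeomorphic to $\Omega_1\times\Omega_2$, and by Lemmas 1 and 3 all $\mathcal T_c$ are self-affine with expansion $\mathrm{diag}(5,3)$. The linear conjugacy class of $X_c$ within the family corresponds to the countable set $\{\pm3^nc:n\in\mathbb Z\}$ of parameters, so continuum many classes are needed to exhaust $c\in\mathbb R$. $\blacksquare$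

In particular, $X_0$ and $X_c$ are homeomorphic but not linearly conjugate for every $c\ne0$, including the rational values of $c$ that Theorem A does not cover.
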